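# Banach spaces all of whose subspaces have Valdivia dual balls

## 1. Three hereditary conditions that force WLD

All Banach spaces are real, "subspace" means closed linear subspace, $B_{Z^*}$ is the dual unit ball of $Z$ and always carries the $w^*$-topology, and everything is done in ZFC. The result of this lecture is the following theorem. Its vocabulary is defined in Section 2.

**Theorem B.** Let $X$ be a Banach space. Each of the following conditions implies that $X$ is weakly Lindelöf determined (WLD).

- (i) For every subspace $Y$ of $X$ the compact space $B_{Y^*}$ is Valdivia.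
- (ii) Every subspace of $X$ is 1-Plichko.
- (iii) Every subspace of $X$ admits a projectional resolution of the identity (PRI); or, more generally, every subspace of $X$ admits a weak PRI.

In (i) it suffices that $B_{X^*}$ is Valdivia and that $B_{Y^*}$ is Valdivia for all subspaces $Y$ of density $\omega_1$.

The heart of the matter is the first uncountable density.

**Theorem A.** If $\operatorname{dens}X=\omega_1$ and the dual unit ball of every subspace of $X$ is Valdivia, then $X$ is WLD.

The question whether (i), (ii), (iii) imply WLD is taken from "Valdivia Compact Spaces in Topology and Banach Space Theory" (https://dialnet.unirioja.es/descarga/articulo/118630.pdf). The answer is yes in every case.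

In plain words: being WLD says that the *whole* dual ball can be put inside a space of countably supported vectors. Being Valdivia says that only a *dense part* of the dual ball can be put there, the rest being allowed uncountable supports. The second property is much weaker for a single space, as $\ell_1(\omega_1)$ will show. The theorem says that the gap closes as soon as the weaker property is required of all subspaces at once. Conditions (ii) and (iii) are two Banach-space versions of the weaker property. (The converse is true if one quotes, without proof, that continuous images of Corson compacta are Corson and that every WLD space is 1-Plichko and admits a PRI: the first fact passes WLD to subspaces, the second then gives (i)–(iii). We shall not use this.)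

## 2. Countable supports: Corson, Valdivia, Plichko, and projections

For a set $\Gamma$ let
$$\Sigma(\Gamma)=\{x\in\mathbb R^\Gamma:\ \{\gamma: x(\gamma)\ne0\}\text{ is countable}\}$$
with the topology of pointwise convergence. We write $\operatorname{supp}x=\{\gamma:x(\gamma)\neq0\}$.

**Definition (Corson, Valdivia).** A compact Hausdorff space $K$ is *Corson* if it is homeomorphic to a subset of some $\Sigma(\Gamma)$. It is *Valdivia* if there is a homeomorphic embedding $h:K\to\mathbb R^\Gamma$ for some $\Gamma$ such that $h^{-1}(\Sigma(\Gamma))$ is dense in $K$.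

Every metrizable compact space is Corson, since it embeds in $\mathbb R^{\mathbb N}=\Sigma(\mathbb N)$. For uncountable $\Gamma$ the cube $[-1,1]^\Gamma$ is Valdivia: finitely supported points are dense. The ordinal interval $[0,\omega_1]$ is Valdivia too: send $\alpha$ to the indicator $1_{[0,\alpha)}\in\{0,1\}^{\omega_1}$. This map is injective, and it is continuous because $\{\alpha:\xi<\alpha\}=[\xi+1,\omega_1]$ is clopen for each $\xi<\omega_1$; the points $\alpha<\omega_1$ have countable support and are dense. Neither example is Corson, by the following fact. Recall that a space is *countably tight* if every point in the closure of a set $A$ is in the closure of a countable subset of $A$.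

**Fact 0.** Corson compacta are countably tight. Hence $[0,\omega_1]$ does not embed into a Corson compact space.

*Proof.* It is enough to take $A\subset\Sigma(\Gamma)$ and $x\in\overline A\cap\Sigma(\Gamma)$ and to find a countable subset of $A$ with $x$ in its closure. Put $J_0=\operatorname{supp}x$. Given a countable $J_n$, choose for every finite $F\subset J_n$ and every $m\in\mathbb N$ some $a\in A$ with $|a-x|<1/m$ on $F$. Let $B_n$ be the countable set of these $a$, and let $J_{n+1}=J_n\cup\bigcup_{a\in B_n}\operatorname{supp}a$. Let $J=\bigcup_nJ_n$. All members of $\bigcup_nB_n$, and $x$, vanish off $J$. If $F\subset\Gamma$ is finite, then $F\cap J\subset J_n$ for some $n$, so some $a\in B_n$ satisfies $|a-x|<1/m$ on $F\cap J$, while $a-x=0$ on $F\setminus J$. So $x\in\overline{\bigcup_nB_n}$.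

In $[0,\omega_1]$ the point $\omega_1$ is in the closure of $[0,\omega_1)$, but not in the closure of a countable subset of it. Subspaces of countably tight spaces are countably tight, so $[0,\omega_1]$ does not embed. $\square$

For the cube: the point $1_\Gamma$ is in the closure of $\{1_F:F\subset\Gamma\text{ finite}\}$, but the members of a countable subset all vanish off one countable set. So $[-1,1]^\Gamma$ is not Corson if $\Gamma$ is uncountable.

**Definition (WLD).** $X$ is *weakly Lindelöf determined* if $B_{X^*}$ is Corson.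

Separable spaces are WLD, since their dual balls are metrizable. The space $c_0(\Gamma)$ is WLD: each $f\in\ell_1(\Gamma)=c_0(\Gamma)^*$ has countable support, so $f\mapsto(f(e_\gamma))_\gamma$ embeds the dual ball into $\Sigma(\Gamma)$. More generally, call $M\subset X$ *linearly dense* if its span is dense. For such $M$ the map $f\mapsto(f(m))_{m\in M}$ is a homeomorphic embedding of $B_{X^*}$ into $\mathbb R^M$ (continuous and injective on a compact space). So $X$ is WLD whenever

$(*)$ there is a linearly dense $M\subset X$ such that every $f\in X^*$ is nonzero at only countably many $m\in M$.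

**Definition (1-Plichko).** A subspace $S\subset X^*$ is a *$\Sigma$-subspace* if $S=\{f\in X^*:\{m\in M:f(m)\ne0\}\text{ is countable}\}$ for some linearly dense $M\subset X$. The space $X$ is *1-Plichko* if $X^*$ contains a $\Sigma$-subspace $S$ that is 1-norming, i.e. $\|x\|=\sup\{|f(x)|:f\in S,\|f\|\le1\}$ for all $x\in X$.

For $\ell_1(\Gamma)$ and $M=\{e_\gamma\}$ the $\Sigma$-subspace consists of the countably supported $f\in\ell_\infty(\Gamma)$. It is 1-norming: given $x$, take $f=\operatorname{sgn}x$. So $\ell_1(\Gamma)$ is 1-Plichko.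

**Definition (PRI, weak PRI).** Let $X$ be nonseparable of density $\kappa$. A *PRI* on $X$ is a family $(P_\alpha:\omega\le\alpha\le\kappa)$ of bounded linear projections on $X$ such that

- (a) $P_\omega=0$ and $P_\kappa=\mathrm{Id}_X$;
- (b) $\|P_\alpha\|=1$ for $\omega<\alpha\le\kappa$;
- (c) $P_\alpha P_\beta=P_\beta P_\alpha=P_\alpha$ whenever $\omega\le\alpha\le\beta\le\kappa$;
- (d) $\operatorname{dens}P_\alpha X\le\operatorname{card}\alpha$ for $\omega\le\alpha\le\kappa$;
- (e) for every limit ordinal $\alpha$ with $\omega<\alpha\le\kappa$, the set $\bigcup_{\omega\le\beta<\alpha}P_{\beta+1}X$ is norm-dense in $P_\alpha X$.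

A *weak PRI* satisfies (a), (b), (c), (e) and, in place of (d), $\operatorname{dens}P_\alpha X<\kappa$ for all $\alpha<\kappa$. Separable spaces are regarded as admitting both trivially.

Every PRI is a weak PRI. On $\ell_1([\omega,\omega_1))$, an isometric copy of $\ell_1(\omega_1)$, the projections $P_\alpha x=x\cdot1_{[\omega,\alpha)}$ form a PRI; for (e), finitely supported vectors are dense. A weak PRI that is not a PRI: on $\ell_2(\omega_2)$ put $P_\omega=0$, $P_\alpha x=x\cdot1_{[0,\omega_1+\alpha)}$ for $\omega<\alpha<\omega_2$, and $P_{\omega_2}=\mathrm{Id}$. The ranges have density $\omega_1<\omega_2$ for $\omega<\alpha<\omega_2$, condition (e) holds because $\omega_1+\alpha=\sup_{\omega\le\beta<\alpha}(\omega_1+\beta+1)$ for limit $\alpha>\omega$, and (d) fails at $\alpha=\omega+1$.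

**Clubs.** A *club* is a closed unbounded subset of $\omega_1$, and a subset of $\omega_1$ is *stationary* if it meets every club. Recall the textbook facts: countable intersections of clubs are clubs, so countable unions of nonstationary sets are nonstationary; for an uncountable $E\subset\omega_1$ the limit points of $E$ form a club; if a countable ordinal $\chi(\beta)$ is given for each $\beta<\omega_1$, then the limit ordinals $\alpha$ with $\chi(\beta)<\alpha$ for all $\beta<\alpha$ form a club ("closing off"). *Fodor's lemma*: if $E$ is stationary and $\psi(\alpha)<\alpha$ for all $\alpha\in E$, then $\psi$ is constant on a stationary subset of $E$.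

**Definition (filtration).** A *filtration* of $Z$ is an increasing family $(Z_\alpha)_{\alpha<\omega_1}$ of separable subspaces with $\bigcup_\alpha Z_\alpha=Z$ and $Z_\lambda=\overline{\bigcup_{\beta<\lambda}Z_\beta}$ for limit $\lambda$.

For $\ell_1(\omega_1)$ the spaces $\ell_1(\alpha)$, $\alpha<\omega_1$, form a filtration. If $\operatorname{dens}Z=\omega_1$ and $\{x_\xi\}_{\xi<\omega_1}$ is dense in $Z$, then $Z_\alpha=\overline{\operatorname{span}}\{x_\xi:\xi<\alpha\}$ is a filtration, because every $z\in Z$ is the limit of a sequence of $x_\xi$'s. A space with a filtration has density at most $\omega_1$, and each of its countable subsets lies in some $Z_\alpha$. Given a filtration, we fix by recursion countable dense sets $Q_\alpha\subset Z_\alpha$, increasing in $\alpha$, with $Q_\lambda=\bigcup_{\beta<\lambda}Q_\beta$ for limit $\lambda$. Finally, $R_\alpha:B_{Z^*}\to B_{Z_\alpha^*}$ denotes restriction; it is onto by Hahn–Banach.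

## 3. The test case $\ell_1(\omega_1)$ and its hyperplanes

If $X$ is separable there is nothing to prove. The first space worth testing is $\ell_1(\omega_1)$. Its dual ball $[-1,1]^{\omega_1}$ is Valdivia, it is 1-Plichko and admits a PRI, yet it is not WLD. So each of the conditions, imposed on $X$ alone, is insufficient, and proper subspaces must be used. If the theorem is right, some subspace of $\ell_1(\omega_1)$ must have a non-Valdivia dual ball. Which one?

The subspaces that one tries first are the hyperplanes. There is also a general reason for this. Suppose $B_{X^*}$ is Valdivia, with dense countably supported part $A$, and $X$ is not WLD, so there is $f\in B_{X^*}\setminus A$. Cut $f$ down to a functional $f_\beta\in A$ by keeping countably many coordinates. On the hyperplane $Y=\ker(f-f_\beta)$ the "bad" functional $f$ and the "good" functional $f_\beta$ coincide, and one hopes that the Valdivia structure of $B_{Y^*}$ cannot cope with that. For $\ell_1$ this hope is in vain.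

**Hyperplane example.** For every set $\Gamma$, each hyperplane $Y=\ker f$ of $\ell_1(\Gamma)$, $0\ne f\in\ell_\infty(\Gamma)$, is 1-Plichko.

*Proof.* There is a countable $J\subset\Gamma$ such that for each $i\in\Gamma$ there is $j(i)\in J$ with $|f(j(i))|\ge|f(i)|$ and $f(j(i))\ne0$: take a point where $\sup|f|$ is attained or, if there is none, a sequence of points where $f\neq 0$ and along which $|f|$ tends to its supremum. Put $u_i=\frac{f(i)}{f(j(i))}e_{j(i)}$. Then $\|u_i\|\le1$ and $e_i-u_i\in Y$. Let $M$ consist of all $e_i-u_i$ with $i\in\Gamma\setminus J$ and of a countable dense subset of $Y\cap\ell_1(J)$. For $y\in Y$,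
$$y=\sum_{i\notin J}y(i)(e_i-u_i)+\Big(y|_J+\sum_{i\notin J}y(i)u_i\Big),$$
and the bracket lies in $Y\cap\ell_1(J)$. So $M$ is linearly dense in $Y$.

Let $y\in Y$ and let $D$ be its (countable) support. Define $g=\operatorname{sgn}y$ on $D$, $g=0$ on $J\setminus D$, and then $g(i)=g(u_i)$ for $i\notin J\cup D$; this makes sense since $u_i$ is supported in $J$. Then $\|g\|_\infty\le1$, $g(y)=\|y\|$, and $g(e_i-u_i)=0$ for $i\notin J\cup D$. So $g$ is nonzero at only countably many elements of $M$, and the $\Sigma$-subspace given by $M$ is 1-norming. $\square$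

What goes wrong with the heuristic? The Valdivia structure of $B_{Y^*}$ comes from an embedding that has no relation to the embedding chosen for $B_{X^*}$, so we need a way to compare them. Here is the device. Both structures will produce continuous *sections* of restriction maps, i.e. continuous choices of an extension $s(c)\in B_{Z^*}$ for every $c\in B_{Z_\alpha^*}$. If $c$ happens to have only one extension, at least as far as its value at some $w$ is concerned, then all sections agree at $c$ and $w$. If such $c$ are dense, then by continuity all sections agree at $w$ for *all* $c$. In $\ell_1(\omega_1)$, with $Z_\alpha=\ell_1(\alpha)$ and $w=e_\alpha$, there are no such $c$ at all: the value of an extension at $e_\alpha$ can be any number in $[-1,1]$. In $\ell_2(\omega_1)$, with $Z_\alpha=\ell_2(\alpha)$ and $\alpha\ge\omega$, there are plenty: if $\|c\|=1$ and $h=(c,d)$ is an extension of norm at most $1$, then $\|c\|^2+\|d\|^2\le1$ gives $d=0$, and the unit sphere of the infinite-dimensional space $\ell_2(\alpha)$ is $w^*$-dense in the ball.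

It turns out that $\ell_1(\omega_1)$ is the only obstruction. This gives the plan. Below, "$\supset\ell_1(\omega_1)$" means "contains a subspace isomorphic to $\ell_1(\omega_1)$". Lemma 1 produces sections. Lemma 2 says that unique extension is dense, in a suitable sense, if $X\not\supset\ell_1(\omega_1)$. Then hyperplanes suffice (Proposition 3). If $X\supset\ell_1(\omega_1)$, a subspace with non-Valdivia dual ball is built by hand (Proposition 4). Theorem A follows, and Theorem B is deduced from it in Section 8.

## 4. Commuting retractions on a Valdivia dual ball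

The idea of the next lemma: after identifying $\Gamma$ with $\omega_1$, "restrict $x$ to the first $\alpha$ coordinates and put $0$ elsewhere" maps $K$ into $K$ for club many $\alpha$, and for club many $\alpha$ knowing the first $\alpha$ coordinates is the same as knowing the functional on $Z_\alpha$.

**Lemma 1.** Let $(Z_\alpha)$ be a filtration of $Z$ and let $K=B_{Z^*}$ be Valdivia. There are a club $C$ of limit ordinals and continuous maps $s_\alpha:B_{Z_\alpha^*}\to K$ $(\alpha\in C)$ with $R_\alpha s_\alpha=\mathrm{id}$ such that $r_\alpha:=s_\alpha R_\alpha$ satisfies: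

1. $r_\alpha r_\beta=r_\beta r_\alpha=r_{\min(\alpha,\beta)}$;
2. if $\alpha_k\uparrow\alpha$ in $C$, then $r_{\alpha_k}f\to r_\alpha f$ for all $f\in K$;
3. if $Z$ is not WLD, then $\bigcup_{\alpha\in C}r_\alpha(K)\ne K$.

*Proof.*

**Step 1: reducing to $\omega_1$ coordinates.** Let $h:K\to\mathbb R^\Gamma$ be as in the definition of Valdivia. Since $\operatorname{dens}Z\le\omega_1$ and $K$ is bounded, the topology of $K$ is that of pointwise convergence on at most $\omega_1$ points of $Z$. So $K\times K$ has a base of at most $\omega_1$ sets, and so does its subspace $(K\times K)\setminus\Delta$, where $\Delta$ is the diagonal. Hence each open cover of $(K\times K)\setminus\Delta$ has a subcover of at most $\omega_1$ sets: for each basic set contained in some member of the cover, keep one such member. Apply this to the cover by the sets $\{(x,y):h_\gamma(x)\ne h_\gamma(y)\}$. The corresponding at most $\omega_1$ coordinates already separate the points of $K$, so restricting to them still gives an embedding. The set of points with countable support can only increase.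 Adding zero coordinates if needed, we may assume $\Gamma=\omega_1$. Identify $K$ with $h(K)\subset\mathbb R^{\omega_1}$ and let $A=K\cap\Sigma(\omega_1)$, a dense subset of $K$.

**Step 2: matching coordinates with the filtration.** The evaluations at elements of $Z$ separate the points of $K$. By Stone–Weierstrass, each coordinate function $x\mapsto x(\gamma)$ is a uniform limit of a sequence of polynomials in such evaluations. So it depends on countably many evaluations and factors through $R_{\delta(\gamma)}$ for some $\delta(\gamma)<\omega_1$. Likewise the coordinates separate the points of $K$, so the evaluation at $z\in Z$ depends on countably many coordinates only, all of them below some $\varepsilon(z)<\omega_1$. The set of limit ordinals $\alpha$ such that $\delta(\gamma)\le\alpha$ for all $\gamma<\alpha$ and $\varepsilon(z)\le\alpha$ for all $z\in Q_\alpha$ contains a club, by closing off with $\chi(\beta)=\sup(\{\delta(\beta)\}\cup\{\varepsilon(z):z\in Q_\beta\})$; recall $Q_\alpha=\bigcup_{\beta<\alpha}Q_\beta$. For such $\alpha$,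
$$R_\alpha x=R_\alpha y\iff x|_\alpha=y|_\alpha\qquad(x,y\in K).\tag{1}$$
Indeed, if $R_\alpha x=R_\alpha y$ and $\gamma<\alpha$, then $R_{\delta(\gamma)}x=R_{\delta(\gamma)}y$, so $x(\gamma)=y(\gamma)$. Conversely, if $x|_\alpha=y|_\alpha$, then the functionals $x,y$ agree at each $z\in Q_\alpha$, hence on $Z_\alpha$.

**Step 3: cutting at $\alpha$ stays in $K$.** For each $\beta<\omega_1$ the space $K|_\beta=\{x|_\beta:x\in K\}\subset\mathbb R^\beta$ is compact metrizable and $A|_\beta$ is dense in it. Choose a countable $D_\beta\subset A$ with $D_\beta|_\beta$ dense in $K|_\beta$. Since the supports of the members of $D_\beta$ are countable, closing off shows that for all limit $\alpha$ in some club, $\operatorname{supp}d\subset\alpha$ whenever $d\in D_\beta$, $\beta<\alpha$. For such $\alpha$ put $D=\bigcup_{\beta<\alpha}D_\beta$. Then $D|_\alpha$ is dense in $K|_\alpha$, because a basic open set involves finitely many coordinates, all below some $\beta<\alpha$. All points of the compact set $\overline D\subset K$ vanish off $\alpha$. The set $\overline D|_\alpha$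 is compact and dense in $K|_\alpha$, so it equals $K|_\alpha$. Hence for $x\in K$ there is a $y\in\overline D$ with $y|_\alpha=x|_\alpha$ and $y=0$ off $\alpha$, that is, $x\cdot1_\alpha=y\in K$.

**Step 4: the maps.** Let $C$ be the intersection of the two clubs, and $r_\alpha(x)=x\cdot1_\alpha$ for $\alpha\in C$. This is a continuous map $K\to K$. By (1), $R_\alpha x=R_\alpha y$ implies $r_\alpha x=r_\alpha y$. As a continuous surjection between compact Hausdorff spaces, $R_\alpha$ is a quotient map, so $r_\alpha=s_\alpha R_\alpha$ with $s_\alpha$ continuous. Since $r_\alpha(x)|_\alpha=x|_\alpha$, (1) gives $R_\alpha r_\alpha=R_\alpha$, i.e. $R_\alpha s_\alpha R_\alpha=R_\alpha$, and $R_\alpha s_\alpha=\mathrm{id}$ because $R_\alpha$ is onto. Items 1 and 2 are clear from the formula for $r_\alpha$. Finally $\bigcup_{\alpha\in C}r_\alpha(K)=A$: each $r_\alpha(x)$ has countable support, and if $x\in A$, then $\operatorname{supp}x\subset\alpha$ for some $\alpha\in C$ and $x=r_\alpha x$. If $A=K$, then $K$ is Corson, i.e. $Z$ is WLD. $\square$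

In particular $r_\alpha r_\alpha=r_\alpha$, $r_\alpha(K)\subset r_\beta(K)$ for $\alpha\le\beta$ in $C$, and $r_\alpha(K)=s_\alpha(B_{Z_\alpha^*})$ is compact. For $\ell_1(\omega_1)$ with $Z_\alpha=\ell_1(\alpha)$ the lemma is visible: $s_\alpha$ is extension by $0$.

## 5. Unique extension is dense if there is no $\ell_1(\omega_1)$

**Definition.** Given a filtration of $Z$ and $W\subset Z$, let $U_\alpha(W)=U_\alpha^Z(W)$ be the set of all $c\in B_{Z_\alpha^*}$ such that any two extensions of $c$ in $B_{Z^*}$ agree on $W$.

By Section 3, $U_\alpha(\{e_\alpha\})=\emptyset$ for $\ell_1(\omega_1)$ with its standard filtration, and $U_\alpha(W)$ contains the unit sphere for $\ell_2(\omega_1)$, $\alpha\ge\omega$, and every $W$.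

**Lemma 2.** Let $(Z_\alpha)$ be a filtration of $Z$, $Z\not\supset\ell_1(\omega_1)$, and let $W_\alpha\subset Z$ be countable $(\alpha<\omega_1)$. Then the set $\{\alpha:U_\alpha(W_\alpha)\text{ is not dense in }B_{Z_\alpha^*}\}$ is nonstationary.

The idea is this. If density fails on a stationary set, then by Fodor one fixed piece $H$ of the dual ball is responsible for all $\alpha$. Consider its support function $\Phi$. Non-uniqueness of extensions is non-differentiability of $\Phi$ in a direction $w_\alpha$, and it happens at *all* points of a ball of $Z_\alpha$. Walking a short way in the direction $w_\alpha$ or $-w_\alpha$, we may choose which side of the kink we are on, independently for finitely many $\alpha$. That is the $\ell_1$-pattern.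

*Proof.* Suppose this set is stationary, and let $E$ be the stationary set of those of its elements that are limit ordinals.

**Step 1: one piece $H$ for all $\alpha$.** The topology of $B_{Z_\alpha^*}$ is that of pointwise convergence on $Q_\alpha$. Let $\alpha\in E$. Some nonempty open set $O\subset B_{Z_\alpha^*}$ misses $U_\alpha(W_\alpha)$. Take $c\in O$; a basic neighborhood of $c$, given by finitely many $x_j\in Q_\alpha$, lies in $O$, and we can choose rationals $p_j<c(x_j)<q_j$ so close to $c(x_j)$ that every $c'\in B_{Z_\alpha^*}$ with $p_j\le c'(x_j)\le q_j$ for all $j$ is in $O$. Put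
$$H=\{h\in B_{Z^*}:p_j\le h(x_j)\le q_j\ \text{for all }j\}.$$
Then $H\ne\emptyset$ (extend $c$), and $h|_{Z_\alpha}\notin U_\alpha(W_\alpha)$ for all $h\in H$. Since $Q_\alpha=\bigcup_{\beta<\alpha}Q_\beta$, all $x_j$ lie in some $Q_\beta$ with $\beta<\alpha$. By Fodor's lemma $\beta$ is the same for all $\alpha$ in a stationary set. For this $\beta$ there are only countably many possible data $(x_j,p_j,q_j)_j$, so one choice of data occurs for stationarily many $\alpha$. Shrink $E$ to this stationary set. Now $H$ is the same for all $\alpha\in E$.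

**Step 2: the support function of $H$.** This step translates extensions into directional derivatives. For $z\in Z$ let
$$\Phi(z)=\max_{h\in H}h(z),\qquad\partial\Phi(z)=\{h\in H:h(z)=\Phi(z)\}\ne\emptyset.$$
The maximum exists since $H$ is $w^*$-compact; $\Phi$ is convex and 1-Lipschitz. Put
$$\Phi'(z;w)=\lim_{t\downarrow0}\frac{\Phi(z+tw)-\Phi(z)}t=\inf_{t>0}\frac{\Phi(z+tw)-\Phi(z)}t.$$
The two are equal because difference quotients of convex functions are nondecreasing in $t$. As an infimum of continuous functions of $z$, $\Phi'(z;w)$ is upper semicontinuous in $z$. Moreover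
$$\Phi'(z;w)=\max\{h(w):h\in\partial\Phi(z)\}.\tag{2}$$
For "$\ge$": if $h\in\partial\Phi(z)$, then $\Phi(z+tw)\ge h(z)+th(w)=\Phi(z)+th(w)$. For the rest, take $h_t\in\partial\Phi(z+tw)$. Then $\Phi(z+tw)=h_t(z)+th_t(w)\le\Phi(z)+th_t(w)$, so $\Phi'(z;w)\le h_t(w)$ for all $t>0$. Let $h\in H$ be a $w^*$-cluster point of $h_t$ as $t\downarrow0$. As $h_t(z)=\Phi(z+tw)-th_t(w)\to\Phi(z)$, we have $h\in\partial\Phi(z)$, and $\Phi'(z;w)\le h(w)$. Put
$$o^w(z)=\Phi'(z;w)+\Phi'(z;-w)=\max_{h\in\partial\Phi(z)}h(w)-\min_{h\in\partial\Phi(z)}h(w)\ge0,$$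
which is the length of the interval $\{h(w):h\in\partial\Phi(z)\}$. It is upper semicontinuous in $z$.

**Step 3: a kink at every point of $Z_\alpha$.** *For $\alpha\in E$ and $z\in Z_\alpha$ there is $w\in W_\alpha$ with $o^w(z)>0$.* Otherwise take $h\in\partial\Phi(z)$. Any $h'\in B_{Z^*}$ with $h'|_{Z_\alpha}=h|_{Z_\alpha}$ lies in $H$, as $x_j\in Z_\alpha$, and in $\partial\Phi(z)$, as $z\in Z_\alpha$. So $h'=h$ on $W_\alpha$. Thus $h|_{Z_\alpha}\in U_\alpha(W_\alpha)$, contradicting $h\in H$.

**Step 4: one direction and one gap $(p,q)$ on a whole ball.** Fix $\alpha\in E$. By Step 3, $Z_\alpha$ is the countable union of the closed sets $\{z\in Z_\alpha:o^w(z)\ge1/m\}$ with $w\in W_\alpha$, $m\in\mathbb N$. By Baire there are $w=w_\alpha\in W_\alpha$, $\varepsilon=1/m$ and an open ball $V\subset Z_\alpha$ with $o^w\ge\varepsilon$ on $V$. The intervals $\{h(w):h\in\partial\Phi(z)\}$ are long for $z \in V$, but they may move with $z$. To pin them down, let $l=\inf_Vo^w\ge\varepsilon$, choose $z'\in V$ with $o^w(z')<l+\varepsilon/8$, and put $b'=\Phi'(z';w)$, $a'=-\Phi'(z';-w)$,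 so $b'-a'=o^w(z')\ge\varepsilon$. By upper semicontinuity, for $z\in V$ near $z'$,
$$\Phi'(z;w)<b'+\tfrac\varepsilon8,\qquad\Phi'(z;-w)<-a'+\tfrac\varepsilon8.$$
Since $o^w(z)\ge l>b'-a'-\frac\varepsilon8$, for these $z$ also
$$\Phi'(z;w)=o^w(z)-\Phi'(z;-w)>b'-\tfrac\varepsilon4,\qquad-\Phi'(z;-w)=\Phi'(z;w)-o^w(z)<a'+\tfrac\varepsilon4.$$
As $(b'-\frac\varepsilon4)-(a'+\frac\varepsilon4)\ge\frac\varepsilon2>0$, there are rationals $p<q$ between $a'+\frac\varepsilon4$ and $b'-\frac\varepsilon4$, a rational $\rho>0$ and $y\in Q_\alpha$ (close to $z'$) such that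
$$\min_{h\in\partial\Phi(z)}h(w_\alpha)\le p<q\le\max_{h\in\partial\Phi(z)}h(w_\alpha)\qquad(z\in Z_\alpha,\ \|z-y\|<\rho).\tag{3}$$
Do this for all $\alpha\in E$. By Fodor's lemma, exactly as in Step 1, the data $y,\rho,p,q$ and an integer bound $\|w_\alpha\|\le M$ are constant on a stationary set. By recursion thin it out to an uncountable set $L$ with $w_\alpha\in Z_{\alpha'}$ for $\alpha<\alpha'$ in $L$. Note that $y\in Z_\alpha$ for all $\alpha\in L$. Let $\eta=(q-p)/4$.

**Step 5: walking with prescribed signs.** Let $\alpha_1<\dots<\alpha_n$ be in $L$ and $\epsilon_k=\pm1$. We look for $h\in B_{Z^*}$ that is large at $w_{\alpha_k}$ if $\epsilon_k=1$ and small if $\epsilon_k=-1$. Put $z_0=y$ and $z_k=z_{k-1}+\epsilon_kt_kw_{\alpha_k}$ with $t_k>0$ to be chosen in turn, so small that $\|z_k-y\|<\rho$. Note that $z_{k-1}\in Z_{\alpha_k}$, so (3) applies to $z=z_{k-1}$ and $\alpha=\alpha_k$.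

If $\epsilon_k=1$ and $h\in\partial\Phi(z_k)$, then $\Phi(z_{k-1})\ge h(z_{k-1})=\Phi(z_k)-t_kh(w_{\alpha_k})$, so by (2) and (3)
$$h(w_{\alpha_k})\ge\frac{\Phi(z_k)-\Phi(z_{k-1})}{t_k}\ge\Phi'(z_{k-1};w_{\alpha_k})\ge q.$$
If $\epsilon_k=-1$, the same argument with $-w_{\alpha_k}$ gives $h(-w_{\alpha_k})\ge\Phi'(z_{k-1};-w_{\alpha_k})\ge-p$, i.e. $h(w_{\alpha_k})\le p$, for all $h\in\partial\Phi(z_k)$.

What was obtained at earlier points of the walk must survive later steps. By (2), "$h(w_{\alpha_j})>q-\eta$ for all $h\in\partial\Phi(z)$" means $\Phi'(z;-w_{\alpha_j})<-(q-\eta)$, and "$h(w_{\alpha_j})<p+\eta$ for all $h\in\partial\Phi(z)$" means $\Phi'(z;w_{\alpha_j})<p+\eta$. By upper semicontinuity both conditions are open in $z$. So if $t_k$ is small enough, the conditions that hold at $z_{k-1}$ for $j<k$ still hold at $z_k$. At the end, any $h\in\partial\Phi(z_n)\subset B_{Z^*}$ satisfies $h(w_{\alpha_k})\ge q-\eta$ if $\epsilon_k=1$ and $h(w_{\alpha_k})\le p+\eta$ if $\epsilon_k=-1$, for all $k\leq n$.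

**Step 6: the copy of $\ell_1(\omega_1)$.** Given scalars $a_1,\dots,a_n$, let $\epsilon_k$ be the sign of $a_k$ (any sign if $a_k=0$). Take $h$ as in Step 5 for these signs and $h'$ for the opposite signs. Then $a_k(h-h')(w_{\alpha_k})\ge|a_k|(q-p-2\eta)=\frac{q-p}2|a_k|$ for each $k$, so
$$2\Big\|\sum_ka_kw_{\alpha_k}\Big\|\ge(h-h')\Big(\sum_ka_kw_{\alpha_k}\Big)\ge\frac{q-p}2\sum_k|a_k|.$$
Together with $\|w_\alpha\|\le M$ this shows that $\overline{\operatorname{span}}\{w_\alpha:\alpha\in L\}$ is isomorphic to $\ell_1(\omega_1)$, a contradiction. $\square$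

## 6. Hyperplanes detect non-WLD spaces without $\ell_1(\omega_1)$

**Proposition 3.** Let $\operatorname{dens}X=\omega_1$, $X\not\supset\ell_1(\omega_1)$, and let the dual balls of $X$ and of all closed hyperplanes of $X$ be Valdivia. Then $X$ is WLD.

By the hyperplane example, the assumption $X\not\supset\ell_1(\omega_1)$ cannot be dropped here.

*Proof.* Suppose $X$ is not WLD. Let $B=B_{X^*}$ and let $(X_\alpha)$ be a filtration of $X$. Lemma 1 gives a club $C_0$ and maps $s_\alpha,r_\alpha$ $(\alpha\in C_0)$. Put $A=\bigcup_{\alpha\in C_0}r_\alpha(B)$. By Lemma 1(3) we can fix $f\in B\setminus A$. For $\beta\in C_0$ let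
$$f_\beta=r_\beta f=s_\beta(f|_{X_\beta})\in A,\qquad\varphi_\beta=f-f_\beta,\qquad Y^\beta=\ker\varphi_\beta.$$
Then $\varphi_\beta\ne0$ since $f\notin A$, and $\varphi_\beta|_{X_\beta}=0$ since $R_\beta s_\beta=\mathrm{id}$; so $Y^\beta$ is a closed hyperplane containing $X_\beta$, and $f=f_\beta$ on $Y^\beta$.

*Where the contradiction will come from.* If $\beta_j\uparrow\lambda$ in $C_0$, then by Lemma 1(2) $\varphi_{\beta_j}\to f-f_\lambda\ne0$ pointwise, so the sums $\sum_{j\le k}\varphi_{\beta_j}$ are unbounded at a suitable point. We shall show that $\beta_j$ can be chosen such that these sums have norm at most $2$. The means is Step 3: for suitable $\beta$, the functional $\varphi_\beta$ may be subtracted from any $h\in B$ that agrees with $f$ on a large $X_\gamma$, without leaving $B$.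

**Filtrations and sections of the hyperplanes.** This provides the second family of sections. The spaces $Y^\beta_\alpha=Y^\beta\cap X_\alpha$ $(\alpha<\omega_1)$ form a filtration of $Y^\beta$; only the condition at limits $\lambda$ needs checking. Let $L=\bigcup_{\alpha<\lambda}X_\alpha$, a dense linear subset of $X_\lambda$. If $\varphi_\beta=0$ on $L$, then $\varphi_\beta=0$ on $X_\lambda$ and the condition is that for $(X_\alpha)$. Otherwise there is $l\in L$ with $\varphi_\beta(l)=1$. If $x\in X_\lambda\cap\ker\varphi_\beta$ and $L\ni x_n\to x$, then $x_n-\varphi_\beta(x_n)l\in L\cap Y^\beta$ converges to $x$. By Lemma 1, applied to $Y^\beta$, there are a club $C_\beta\subset C_0$ and continuous sections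
$$s^\beta_\alpha:B_{(Y^\beta_\alpha)^*}\to B_{(Y^\beta)^*}\qquad(\alpha\in C_\beta)$$
of the restriction maps.

**Step 1: the line through $f_\beta$ and $f$ meets $A$ only in $f_\beta$.** Precisely: *$T_\beta:=\{t\in\mathbb R:f_\beta+t\varphi_\beta\in A\}$ equals $\{0\}$ for all but countably many $\beta\in C_0$.*

Clearly $0\in T_\beta$. If the claim fails, there are $n\in\mathbb N$, an uncountable $E\subset C_0$ and $t_\beta\in T_\beta$ with $\frac1n\le|t_\beta|\le n$ $(\beta\in E)$. Let $e_\beta=f_\beta+t_\beta(f-f_\beta)$. As $e_\beta\in A$, we have $e_\beta\in r_{\alpha(\beta)}(B)$ for some $\alpha(\beta)\in C_0$. Intersecting clubs, choose $\lambda\in C_0$ which is a limit point of $E$ and such that $\alpha(\beta)<\lambda$ for $\beta\in E\cap\lambda$. Choose $\beta_k\uparrow\lambda$ in $E$; passing to a subsequence, $t_{\beta_k}\to t'\ne0$. Now $e_{\beta_k}\in r_{\alpha(\beta_k)}(B)\subset r_\lambda(B)$, which is compact, and $e_{\beta_k}\to e:=f_\lambda+t'(f-f_\lambda)$ by Lemma 1(2). So $e\in r_\lambda(B)$. Since $r_\lambda r_\lambda=r_\lambda$ and $e=f$ on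 $X_\lambda$ (because $f_\lambda=f$ there),
$$e=r_\lambda e=s_\lambda(e|_{X_\lambda})=s_\lambda(f|_{X_\lambda})=f_\lambda.$$
As $t'\ne0$, it follows that $f=f_\lambda\in A$, a contradiction.

**Step 2: the sections of the hyperplane reproduce $f$.** This is the comparison of the two families of sections. *For all $\beta\in C_0$ outside a nonstationary set, $s^\beta_\alpha(f|_{Y^\beta_\alpha})=f|_{Y^\beta}$ for all $\alpha\in C_\beta$ with $\alpha>\beta$.*

Otherwise, for stationarily many $\beta$ we can choose $\alpha\in C_\beta$, $\alpha>\beta$, and $w_\beta\in Y^\beta$ at which the two functionals differ. Apply Lemma 2 in $X$ with $W_\beta=\{w_\beta\}$ for these $\beta$ and $W_\beta=\emptyset$ otherwise. It follows that some such $\beta$ has $U_\beta(\{w_\beta\})$ dense in $B_{X_\beta^*}$. Write $w=w_\beta$, $Y=Y^\beta$, $Y_\alpha=Y^\beta_\alpha$. Since $\alpha>\beta$, $X_\beta\subset Y_\alpha$. For $g\in U_\beta(\{w\})$ the functional $s^\beta_\alpha\big((s_\beta g)|_{Y_\alpha}\big)\in B_{Y^*}$ coincides with $s_\beta g$ on $Y_\alpha$, hence with $g$ on $X_\beta$.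 A norm-preserving extension of it to $X$, and $s_\beta g$, both lie in $B$ and extend $g$. So they agree at $w\in Y$:
$$s^\beta_\alpha\big((s_\beta g)|_{Y_\alpha}\big)(w)=(s_\beta g)(w).$$
Both sides are continuous in $g\in B_{X_\beta^*}$, so this holds for all $g\in B_{X_\beta^*}$. Take $g=f|_{X_\beta}$. Then $s_\beta g=f_\beta$, which equals $f$ on $Y$. Thus $s^\beta_\alpha(f|_{Y_\alpha})(w)=f(w)$, contradicting the choice of $w$.

Call $\beta\in C_0$ *good* if $T_\beta=\{0\}$ and the conclusion of Step 2 holds for $\beta$. By Steps 1 and 2 the good $\beta$ are unbounded in $\omega_1$.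

**Step 3: room to subtract $\varphi_\beta$.** *If $\beta$ is good, there is $\gamma(\beta)<\omega_1$ such that $h\in B$ and $h=f$ on $X_{\gamma(\beta)}$ imply $h-\varphi_\beta\in B$.*

Suppose not. Write $\varphi=\varphi_\beta$, $Y=Y^\beta$, $Y_\alpha=Y^\beta_\alpha$, $M=\|\varphi\|>0$, and fix $x_0\in X$ with $\varphi(x_0)=1$.

*Step 3a: recording the failure.* For every $\gamma$ with $x_0\in X_\gamma$ there are $h_\gamma\in B$ with $h_\gamma=f$ on $X_\gamma$, and $x_\gamma\in X$ with $\|x_\gamma\|=1$ and $(h_\gamma-\varphi)(x_\gamma)>1$. Write $x_\gamma=y_\gamma+\tau_\gamma x_0$ with $\tau_\gamma=\varphi(x_\gamma)$ and $y_\gamma\in Y$. Then $|\tau_\gamma|\le M$. Since $h_\gamma(x_0)-\varphi(x_0)=f(x_0)-\varphi(x_0)=f_\beta(x_0)$ and $\varphi(y_\gamma)=0$, we have $(h_\gamma-\varphi)(x_\gamma)=h_\gamma(y_\gamma)+\tau_\gamma f_\beta(x_0)$. So there are $\delta>0$ and an uncountable set $E$ of such $\gamma$ with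
$$h_\gamma(y_\gamma)+\tau_\gamma f_\beta(x_0)\ge1+\delta\qquad(\gamma\in E).\tag{4}$$
Let $D$ be the club of all $\alpha\in C_\beta$ with $\alpha>\beta$, $x_0\in X_\alpha$, $E\cap\alpha$ cofinal in $\alpha$, and $y_\gamma\in X_\alpha$ for $\gamma\in E\cap\alpha$. For $\alpha\in D$ put
$$g_t=(f_\beta+t\varphi)|_{X_\alpha},\qquad G_\alpha=\Big\{t\in\mathbb R:|t|\ge\frac\delta{2M},\ g_t\in B_{X_\alpha^*}\Big\}.$$
The set $G_\alpha$ is closed, and bounded since $\varphi|_{X_\alpha}\ne0$; so it is compact, possibly empty.

*Step 3b: the goal.* We claim: *for some $\alpha\in D$ there is $t\in G_\alpha$ with $s_\alpha(g_t)|_Y=f|_Y$.* This suffices. Indeed, let $u=s_\alpha(g_t)$. Since $u=f=f_\beta$ on $Y=\ker\varphi$, we have $u=f_\beta+t'\varphi$ for some $t'$. Evaluating at $x_0\in X_\alpha$, where $u=g_t$, gives $t'=t$. So $f_\beta+t\varphi\in s_\alpha(B_{X_\alpha^*})=r_\alpha(B)\subset A$ with $t\ne0$, which contradicts $T_\beta=\{0\}$.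

*Step 3c: if the claim fails, finitely many test points see it.* Suppose the claim fails, and let $\alpha\in D$. The sets $\{t\in G_\alpha:s_\alpha(g_t)(w)\ne f(w)\}$, $w\in Y$, are relatively open in $G_\alpha$, because $t\mapsto g_t$ and $s_\alpha$ are continuous, and they cover $G_\alpha$. By compactness there is a finite $W_\alpha\subset Y$ such that for no $t\in G_\alpha$ does $s_\alpha(g_t)=f$ hold on $W_\alpha$ (if $G_\alpha=\emptyset$, take $W_\alpha=\emptyset$). Now apply Lemma 2 in $Y$, with these $W_\alpha$ for $\alpha\in D$ and $W_\alpha=\emptyset$ otherwise; this is allowed since $Y\not\supset\ell_1(\omega_1)$. As $D$ is a club, there is $\alpha\in D$ such that $U:=U^Y_\alpha(W_\alpha)$ is dense in $B_{Y_\alpha^*}$. Fix this $\alpha$.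

*Step 3d: approximating the bad functionals from $U$.* Choose $\gamma_k\in E$ with $\gamma_k\uparrow\alpha$ strictly, and increasing finite sets $F_k\subset Y_{\gamma_k}$ with $\bigcup_kF_k$ dense in $Y_\alpha=\overline{\bigcup_kY_{\gamma_k}}$. Since $h_{\gamma_k}|_{Y_\alpha}\in B_{Y_\alpha^*}$ and $y_{\gamma_k}\in X_\alpha\cap Y=Y_\alpha$, we may choose $c_k\in U$ with
$$|c_k-h_{\gamma_k}|\le\tfrac1k\ \text{ on }F_k,\qquad|(c_k-h_{\gamma_k})(y_{\gamma_k})|\le\tfrac\delta2.$$
As $h_{\gamma_k}=f$ on $F_k$, we get $c_k\to f|_{Y_\alpha}$ in the $w^*$-topology. Let $g^k\in B_{X_\alpha^*}$ extend $c_k$. Write $\gamma=\gamma_k$ and note $x_\gamma\in X_\alpha$. By (4),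
$$c_k(y_\gamma)+\tau_\gamma g^k(x_0)=g^k(x_\gamma)\le1\le h_\gamma(y_\gamma)+\tau_\gamma f_\beta(x_0)-\delta,$$
so $\tau_\gamma\big(g^k(x_0)-f_\beta(x_0)\big)\le(h_\gamma-c_k)(y_\gamma)-\delta\le-\frac\delta2$. Since $|\tau_\gamma|\le M$, this gives $|g^k(x_0)-f_\beta(x_0)|\ge\frac\delta{2M}$.

*Step 3e: the limit.* The ball $B_{X_\alpha^*}$ is compact metrizable, so after passing to a subsequence $g^k\to g\in B_{X_\alpha^*}$. Then $g=\lim c_k=f=f_\beta$ on $Y_\alpha$. As $X_\alpha=Y_\alpha+\mathbb Rx_0$ and $\varphi(x_0)=1$, it follows that $g=g_t$ with $t=g(x_0)-f_\beta(x_0)$. Moreover $|t|\ge\frac\delta{2M}$, so $t\in G_\alpha$. Both $s_\alpha(g^k)|_Y$ and $s^\beta_\alpha(c_k)$ lie in $B_{Y^*}$ and extend $c_k\in U$. So they agree on $W_\alpha$. Letting $k\to\infty$ we obtain, for $w\in W_\alpha$,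
$$s_\alpha(g_t)(w)=s^\beta_\alpha(f|_{Y_\alpha})(w)=f(w),$$
the last equality by Step 2, since $\beta$ is good and $\alpha\in C_\beta$, $\alpha>\beta$. This contradicts the choice of $W_\alpha$. So the claim holds, and Step 3 is proved.

**Step 4: summing up.** Choose good $\beta_1<\beta_2<\cdots$ with $\beta_{j+1}\ge\gamma(\beta_j)$. Fix $k$ and work downward. By Step 3 for $\beta_k$ with $h=f$, $f-\varphi_{\beta_k}\in B$. This functional equals $f$ on $X_{\beta_k}\supset X_{\gamma(\beta_{k-1})}$, so Step 3 for $\beta_{k-1}$ gives $f-\varphi_{\beta_k}-\varphi_{\beta_{k-1}}\in B$, and this equals $f$ on $X_{\beta_{k-1}}\supset X_{\gamma(\beta_{k-2})}$; and so on. Hence $f-\sum_{j\le k}\varphi_{\beta_j}\in B$, so $\big\|\sum_{j\le k}\varphi_{\beta_j}\big\|\le2$ for all $k$. Let $\lambda=\sup_j\beta_j\in C_0$. By Lemma 1(2), $\varphi_{\beta_j}\to f-f_\lambda\ne0$ pointwise. Pick $z$ with $(f-f_\lambda)(z)=1$. Then $\sum_{j\le k}\varphi_{\beta_j}(z)\to\infty$ as $k\to\infty$, but it is bounded by $2\|z\|$, a contradiction. $\square$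

## 7. A zero-sum subspace of $\ell_1(\omega_1)$

**Proposition 4.** If $X\supset\ell_1(\omega_1)$, then some subspace of $X$ of density $\omega_1$ has a non-Valdivia dual ball.

Two things have to be overcome. First, $X$ contains only an isomorphic copy of $\ell_1(\omega_1)$, while the Valdivia property concerns the given unit ball; part (a) makes the copy almost isometric. Second, hyperplanes do not suffice, by Section 3. The subspace will be cut out by infinitely many equations: think of the coordinates as cells $(t,p)$ of a table with rows $t$ and columns $p$, and require all row sums and column sums to vanish.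

*Proof.*

**(a) Almost isometric copies.** *For any $\lambda>1$ and any set $\Lambda$ of cardinality $\omega_1$, $X$ contains an isometric copy of $(\ell_1(\Lambda),N)$ for some norm $N$ with $\|x\|\le N(x)\le\lambda\|x\|$, where $\|\cdot\|$ is the $\ell_1$-norm.*

Let $|\cdot|$ be the norm induced on $\ell_1(\omega_1)$ by an embedding into $X$, with $m\|x\|_1\le|x|\le M\|x\|_1$, $m>0$. Let
$$c_\alpha=\inf\{|x|:x\text{ finitely supported in }[\alpha,\omega_1),\ \|x\|_1=1\}.$$
This is nondecreasing in $\alpha<\omega_1$ and bounded, hence eventually constant: there are $\alpha_0<\omega_1$ and $c\ge m$ with $c_\alpha=c$ for $\alpha\ge\alpha_0$. Let $\delta=\lambda-1$. By recursion choose finitely supported $u_\xi$ $(\xi<\omega_1)$ with successive supports in $[\alpha_0,\omega_1)$, $\|u_\xi\|_1=1$ and $|u_\xi|<(1+\delta)c$. For finite sums, $\|\sum a_\xi u_\xi\|_1=\sum|a_\xi|$, so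
$$c\sum|a_\xi|\le\Big|\sum a_\xi u_\xi\Big|\le(1+\delta)c\sum|a_\xi|.$$
This extends to $a\in\ell_1(\omega_1)$. Dividing by $c$ and re-indexing by $\Lambda$ gives the assertion.

Fix $1<\lambda<9/8$.

**(b) The subspace.** Let $S=\{2,3,\dots\}\times\{0,1,2,\dots\}$ and $A_{(n,i)}=\{0,1,n\}$ for $(n,i)\in S$. Let $(B_\xi)_{\xi<\omega_1}$ be an almost disjoint family of infinite subsets of $\{2,3,\dots\}$, i.e. $B_\xi\cap B_\eta$ is finite for $\xi\ne\eta$; put $A_\xi=\{0,1\}\cup B_\xi$. Let $T=S\sqcup\omega_1$ be the set of rows, let $\{0,1,2,\dots\}$ be the set of columns, and let $\Lambda=\{(t,p):t\in T,\ p\in A_t\}$ be the set of cells. So row $(n,i)$ has three cells, in columns $0,1,n$, and there are infinitely many copies $i=0,1,2,\dots$ of it. Put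
$$Y=\Big\{x\in\ell_1(\Lambda):\ \sum_{p\in A_t}x(t,p)=0\ \ \forall t\in T,\quad\sum_{t:\,p\in A_t}x(t,p)=0\ \ \forall p\in\{0,1,2,\dots\}\Big\}.$$
This is a closed subspace. The simplest elements of $Y$ are "rectangles": if $p,p'\in A_t\cap A_{t'}$, $p\neq p'$ and $t\ne t'$, then $e_{t,p}-e_{t,p'}-e_{t',p}+e_{t',p'}\in Y$.

For $\alpha<\omega_1$ let $T_\alpha=S\sqcup\alpha$, $\Lambda_\alpha=\{(t,p)\in\Lambda:t\in T_\alpha\}$, and $Y_\alpha=\{x\in Y:x(t,p)=0\text{ for }t\notin T_\alpha\}$. As $\Lambda_\alpha$ is countable, $Y_\alpha$ is separable, and $Y=\bigcup_\alpha Y_\alpha$ since supports are countable. Moreover $\operatorname{dens}Y=\omega_1$: choosing some $n\in B_\xi$ for each $\xi$, the rectangles $e_{\xi,0}-e_{\xi,n}-e_{(n,0),0}+e_{(n,0),n}\in Y$ are at mutual $\ell_1$-distance at least $2$.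

*$(Y_\alpha)$ is a filtration of $Y$.* Let $\theta$ be a limit ordinal, $x\in Y_\theta$, $\varepsilon>0$. Choose $\beta<\theta$ with $\sum_{\beta\le\xi<\theta}\sum_p|x(\xi,p)|<\varepsilon$, and let $x'$ be $x$ with the rows $\xi\in[\beta,\theta)$ replaced by $0$. Its row sums are $0$. Its column sums $d(p)$ satisfy $\sum_p|d(p)|<\varepsilon$, as the deleted part has column sums $-d(p)$, and $\sum_pd(p)=0$, as the sum of all entries is the sum of the row sums. We repair the columns inside $S$:
$$x''=x'+\sum_{n\ge2}d(n)\big(e_{(n,0),0}-e_{(n,0),n}\big)+d(1)\big(e_{(2,0),0}-e_{(2,0),1}\big).$$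
All row sums remain $0$; the column sums in columns $n\ge2$ and $1$ become $0$; in column $0$ we get $d(0)+\sum_{n\ge2}d(n)+d(1)=0$. So $x''\in Y_\beta$, and $\|x-x''\|\le\varepsilon+2\varepsilon=3\varepsilon$.

*A functional has many representatives.* A bounded function $\tau$ on $\Lambda_\alpha$ gives the functional $x\mapsto\sum_{(t,p)\in\Lambda_\alpha}\tau(t,p)x(t,p)$ on $Y_\alpha$. If $\zeta:\{0,1,2,\dots\}\to\mathbb R$ and $a:T_\alpha\to\mathbb R$ are bounded, then by absolute convergence
$$\sum_{(t,p)\in\Lambda_\alpha}(\zeta(p)+a(t))\,x(t,p)=0\qquad(x\in Y_\alpha),\tag{5}$$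
so subtracting a function of the column and a function of the row from $\tau$ does not change the functional. This freedom is the whole point of the zero-sum conditions.

**(c) There is no continuous section.** Suppose the dual ball of $(Y,N)$ is Valdivia. By Lemma 1 there are $\alpha<\omega_1$ and a continuous section $s:B_{(Y_\alpha,N)^*}\to B_{(Y,N)^*}$ of the restriction map. Replacing $s(f)$ by $\frac12(s(f)-s(-f))$, which is again a continuous section, we may assume that $s$ is odd, so $s(0)=0$. Two inequalities will be used. A functional given by $\tau$ with $|\tau|\le1$ lies in $B_{(Y_\alpha,N)^*}$, because $\|x\|\le N(x)$. And $|s(f)(v)|\le N(v)\le\lambda\|v\|$ for $v\in Y$.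

*Step 1: a null sequence $f_k$.* Put $b=\alpha\in\omega_1\subset T$; this row is not in $T_\alpha$. Let $n_1,n_2,\dots$ be distinct elements of $B_b\setminus\{2\}$. Let $f_k$ be the functional on $Y_\alpha$ given by $\sigma_k$, where $\sigma_k(t,1)=1$ if $n_k\in A_t$, and $\sigma_k=0$ at all other cells. For each $t\in T_\alpha$ we have $n_k\in A_t$ for only finitely many $k$: for $t\in S$ since $A_t$ is finite, for $t\in\alpha$ by almost disjointness. So $f_k(x)=\sum_{t\in T_\alpha:\,n_k\in A_t}x(t,1)\to0$ for each $x\in Y_\alpha$, i.e. $f_k\to0$ in $w^*$. Hence $s(f_k)\to s(0)=0$. We shall find $z_*\in Y$ with $s(f_k)(z_*)\le8(\lambda-1)-1<0$ for all $k$, which is a contradiction.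

*Step 2: two representatives of $f_k$.* Fix $k$, and write $n=n_k$, $r_i=(n,i)$, $r_*=(2,0)$. By (5), $f_k$ is also represented by
$$\tau^1=\sigma_k-\zeta_1(p),\qquad\tau^2=\sigma_k-\zeta_2(p)-a(t),$$
where $\zeta_1(0)=-1$, $\zeta_1(n)=1$, and $\zeta_1(p)=0$ otherwise; $\zeta_2(1)=2$, $\zeta_2(n)=-1$, and $\zeta_2(p)=1$ otherwise; $a(t)=0$ if $n\in A_t$ and $a(t)=-1$ if $n\notin A_t$. Their values are as follows.

| | $p=0$ | $p=1$ | $p=n$ | other $p$ |
|---|---|---|---|---|
| $\tau^1(t,p)$, $n\in A_t$ | $1$ | $1$ | $-1$ | $0$ |
| $\tau^1(t,p)$, $n\notin A_t$ | $1$ | $0$ | – | $0$ |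
| $\tau^2(t,p)$, $n\in A_t$ | $-1$ | $-1$ | $1$ | $-1$ |
| $\tau^2(t,p)$, $n\notin A_t$ | $0$ | $-1$ | – | $0$ |

All are bounded by $1$ in modulus. What matters is that in the rows $r_i$ the function $\tau^1$ is extreme, with opposite signs, at columns $0$ and $n$, and $\tau^2$ is so at columns $n$ and $1$.

*Step 3: flipping signs in a far copy.* For $i\ge1$ let $\tau^1_i$ be $\tau^1$ with the values at $(r_i,0),(r_i,n)$ changed to $-1,+1$, and let $\tau^2_i$ be $\tau^2$ with the values at $(r_i,n),(r_i,1)$ changed to $-1,+1$. Let $f^1_i,f^2_i$ be the corresponding functionals on $Y_\alpha$. They lie in $B_{(Y_\alpha,N)^*}$. Since only two entries in row $r_i$ are changed, by at most $2$, and $x(r_i,p)\to0$ uniformly in $p$ as $i\to\infty$ for each $x\in Y_\alpha$, we have $f^1_i\to f_k$ and $f^2_i\to f_k$ in $w^*$ as $i\to\infty$.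

*Step 4: rectangles through the new row $b$.* For $i\ge0$ put
$$v_i=e_{b,0}-e_{b,n}-e_{r_i,0}+e_{r_i,n},\qquad u_i=e_{b,n}-e_{b,1}-e_{r_i,n}+e_{r_i,1}.$$
As $n\in B_b$, these are rectangles in $Y$, of $\ell_1$-norm $4$, and $v_i-v_0,\ u_i-u_0\in Y_\alpha$ since row $b$ cancels. For $i\ge1$,
$$f^1_i(v_i-v_0)=-\tau^1_i(r_i,0)+\tau^1_i(r_i,n)+\tau^1(r_0,0)-\tau^1(r_0,n)=1+1+1+1=4.$$
Since $s(f^1_i)$ extends $f^1_i$, it follows that $s(f^1_i)(v_0)=s(f^1_i)(v_i)-4\le4\lambda-4$. Letting $i\to\infty$ and using the continuity of $s$, we get $s(f_k)(v_0)\le4(\lambda-1)$. Similarly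
$$f^2_i(u_i-u_0)=-\tau^2_i(r_i,n)+\tau^2_i(r_i,1)+\tau^2(r_0,n)-\tau^2(r_0,1)=1+1+1+1=4,$$
so $s(f_k)(u_0)\le4(\lambda-1)$.

*Step 5: moving to a fixed rectangle.* The column $n$ cancels in the sum: let
$$z_k=v_0+u_0=e_{b,0}-e_{b,1}-e_{r_0,0}+e_{r_0,1},\qquad z_*=e_{b,0}-e_{b,1}-e_{r_*,0}+e_{r_*,1}\in Y.$$
Then $z_k-z_*=-e_{r_0,0}+e_{r_0,1}+e_{r_*,0}-e_{r_*,1}\in Y_\alpha$, and
$$f_k(z_k-z_*)=\sigma_k(r_0,1)-\sigma_k(r_*,1)=1-0=1,$$
because $n\in A_{r_0}$ and $n=n_k\notin\{0,1,2\}=A_{r_*}$. Hence
$$s(f_k)(z_*)=s(f_k)(z_k)-1\le8(\lambda-1)-1<0.$$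
Neither the bound nor $z_*$ depends on $k$, while $s(f_k)(z_*)\to0$ by Step 1. This contradiction shows that $(Y,N)$, which is a subspace of $X$ of density $\omega_1$, has a non-Valdivia dual ball. $\square$

With $N=\|\cdot\|$, part (c) used only the estimate $|s(f)(v)|\le\lambda\|v\|$ and worked for the given $\alpha$, whatever it was. So for the $\ell_1$-norm it shows: for every $\alpha<\omega_1$ and $\lambda<9/8$ there is no $w^*$-continuous map $s:B_{Y_\alpha^*}\to\lambda B_{Y^*}$ with $s(f)|_{Y_\alpha}=f$ for all $f$.

**Proof of Theorem A.** Let $\operatorname{dens}X=\omega_1$ and let the dual ball of every subspace of $X$ be Valdivia. By Proposition 4, $X\not\supset\ell_1(\omega_1)$. By Proposition 3, $X$ is WLD. $\square$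

## 8. From density $\omega_1$ to Theorem B

Recall that separable spaces are WLD, and that their dual balls, being metrizable, are Valdivia.

### Condition (i): finding $[0,\omega_1]$ in the dual of a small subspace

Assume that $B_{X^*}$ and the dual balls of all subspaces of density $\omega_1$ are Valdivia. Then every subspace $Z$ of $X$ of density at most $\omega_1$ is WLD: if $\operatorname{dens}Z=\omega_1$, use Theorem A, noting that the subspaces of $Z$ have density at most $\omega_1$.

Identify $K=B_{X^*}$ with a subset of some $\mathbb R^\Gamma$ such that $A=K\cap\Sigma(\Gamma)$ is dense in $K$. Suppose there is $f\in K\setminus A$, i.e. $\operatorname{supp}f$ is uncountable.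

**Step 1: good countable coordinate sets.** This step repeats the cutting argument of Lemma 1 without a filtration. *Every countable $J_0\subset\Gamma$ is contained in a countable $J$ such that $x\cdot1_J\in K$ for all $x\in K$.* Given a countable $J_n$, choose a countable $D_n\subset A$ with $D_n|_{J_n}$ dense in the compact metrizable space $K|_{J_n}$, and put $J_{n+1}=J_n\cup\bigcup_{d\in D_n}\operatorname{supp}d$. Let $J=\bigcup_nJ_n$ and $D=\bigcup_nD_n$. Then $D|_J$ is dense in $K|_J$, as basic open sets use finitely many coordinates. All points of $\overline D\subset K$ vanish off $J$. So the compact set $\overline D|_J$ equals $K|_J$, and $x\cdot1_J\in\overline D\subset K$ for each $x\in K$.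

The property "$x\cdot1_J\in K$ for all $x\in K$" passes to unions of increasing chains, since $K$ is closed.

**Step 2: a copy of $[0,\omega_1]$ in $K$.** By recursion there are countable sets $J_\alpha$ $(\alpha<\omega_1)$ with this property, increasing, with $J_\lambda=\bigcup_{\alpha<\lambda}J_\alpha$ for limit $\lambda$, and with $f$ nonzero somewhere on $J_{\alpha+1}\setminus J_\alpha$ for each $\alpha$; the last requirement can be met because $\operatorname{supp}f$ is uncountable. Let $f_\alpha=f\cdot1_{J_\alpha}$ and $f_{\omega_1}=f\cdot1_{\bigcup_\alpha J_\alpha}$. All these lie in $K$. The map $\alpha\mapsto f_\alpha$ is injective on $[0,\omega_1]$. It is continuous, because at a limit $\lambda\le\omega_1$ each coordinate of $f_\alpha$ is eventually equal to that of $f_\lambda$ as $\alpha\uparrow\lambda$.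

**Step 3: passing to a subspace.** Choose $x_{\alpha\beta}\in X$ separating $f_\alpha,f_\beta$ for all $\alpha<\beta\le\omega_1$, and let $Z=\overline{\operatorname{span}}\{x_{\alpha\beta}\}$. Then $\operatorname{dens}Z\le\omega_1$, so $B_{Z^*}$ is Corson. But $\alpha\mapsto f_\alpha|_Z$ is a continuous injection of the compact space $[0,\omega_1]$ into $B_{Z^*}$, contradicting Fact 0. Hence $K=A$, and $X$ is WLD. $\square$

### Condition (ii): 1-Plichko spaces have Valdivia dual balls

Let $Y$ be 1-Plichko, with 1-norming $\Sigma$-subspace $S$ given by a linearly dense set $M$. The map $f\mapsto(f(m))_{m\in M}$ embeds $B_{Y^*}$ into $\mathbb R^M$, and the preimage of $\Sigma(M)$ is $S\cap B_{Y^*}$. This convex set is $w^*$-dense in $B_{Y^*}$: otherwise, by Hahn–Banach, there are $f\in B_{Y^*}$ and $y\in Y$ with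
$$\sup\{g(y):g\in S\cap B_{Y^*}\}<f(y)\le\|y\|.$$
As $S\cap B_{Y^*}$ is symmetric, this contradicts that $S$ is 1-norming. So $B_{Y^*}$ is Valdivia. Hence (ii) implies (i), and $X$ is WLD. $\square$

### Condition (iii): weak PRIs, by induction on the density

Every PRI is a weak PRI, so assume that every subspace of $X$ admits a weak PRI. This assumption is inherited by subspaces. We prove by induction on $\operatorname{dens}X$, for all spaces with this hereditary property, that $(*)$ of Section 2 holds: *there is a linearly dense $M\subset X$ such that every $f\in X^*$ is nonzero at only countably many $m\in M$.* As noted there, $(*)$ implies WLD. For separable $X$ take $M$ countable. Why $(*)$ and not just WLD? Because a set $M$ can be assembled from pieces, and this is what the induction does.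

**Step 1: what a weak PRI gives.** Let $(P_\alpha)$ be a weak PRI on $X$, $\kappa=\operatorname{dens}X>\omega$, and $V_\alpha=(P_{\alpha+1}-P_\alpha)X$ for $\omega\le\alpha<\kappa$; by (c), $P_{\alpha+1}-P_\alpha$ is a projection, so $V_\alpha$ is a subspace, and $V_\alpha\subset P_{\alpha+1}X$. We need three facts.

First, by (c), $P_\alpha$ vanishes on $V_\beta$ if $\alpha\le\beta$, and is the identity on $V_\beta$ if $\alpha\ge\beta+1$: indeed $P_\alpha(P_{\beta+1}-P_\beta)$ is $P_\alpha-P_\alpha$ in the first case and $P_{\beta+1}-P_\beta$ in the second.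

Second, if $M_\alpha$ is linearly dense in $V_\alpha$ for each $\alpha$, then $M=\bigcup_\alpha M_\alpha$ is linearly dense in $X$. One shows $P_\alpha X\subset\overline{\operatorname{span}}\,M$ by induction on $\alpha\le\kappa$: $P_\omega=0$; at successors $P_{\alpha+1}x=P_\alpha x+(P_{\alpha+1}-P_\alpha)x$; at limits use (e). Finally $P_\kappa=\mathrm{Id}$.

Third, for $x\in X$ the map $\alpha\mapsto P_\alpha x$ is norm continuous on $[\omega,\kappa]$. Only limit ordinals $\lambda>\omega$ matter. Given $\varepsilon>0$, by (e) there are $\beta<\lambda$ and $y\in P_{\beta+1}X$ with $\|P_\lambda x-y\|<\varepsilon$. For $\beta+1\le\alpha<\lambda$ we have $P_\alpha y=y$ and $P_\alpha P_\lambda=P_\alpha$, so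
$$\|P_\alpha x-P_\lambda x\|\le\|P_\alpha(P_\lambda x-y)\|+\|y-P_\lambda x\|<2\varepsilon.$$

**Step 2: the case $\kappa=\omega_1$.** Here the point is to reach Theorem A and then to upgrade WLD to $(*)$.

Each $P_\alpha X$ with $\alpha<\omega_1$ is separable, so we can take $M_\alpha$ countable and linearly dense in $V_\alpha$. Let $M=\bigcup_\alpha M_\alpha$ and let $S$ be the $\Sigma$-subspace given by $M$. For $f\in X^*$ and $\alpha<\omega_1$ we have $f\circ P_\alpha\in S$, since $f\circ P_\alpha=0$ on $V_\beta$ for all $\beta\ge\alpha$. If $x\in X$, $\|f\|=1$ and $f(x)=\|x\|$, then $\|f\circ P_\alpha\|\le1$ and $f(P_\alpha x)\to f(x)=\|x\|$ as $\alpha\to\omega_1$. So $S$ is 1-norming and $X$ is 1-Plichko. The same applies to every subspace of density $\omega_1$. Hence all subspaces of $X$ have Valdivia dual balls (by the argument for (ii), or trivially if they are separable), and $X$ is WLD by Theorem A.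

It remains to see that $S=X^*$. Let $f\in X^*$ and suppose $f\ne f\circ P_\alpha$ for all $\alpha<\omega_1$; in particular $f\ne0$. By the third fact, $f=w^*\text{-}\lim_{\alpha\to\omega_1}f\circ P_\alpha$. But $f$ is not in the $w^*$-closure of any countable subset of $\{f\circ P_\alpha:\alpha<\omega_1\}$: such a subset is contained in $\{f\circ P_\beta:\omega\le\beta\le\alpha\}$ for some $\alpha<\omega_1$, and this set is $w^*$-compact, as a continuous image of the ordinal interval $[\omega,\alpha]$, and does not contain $f$. This contradicts the countable tightness (Fact 0) of $\|f\|B_{X^*}$, which is homeomorphic to the Corson compact space $B_{X^*}$. So $f=f\circ P_\alpha\in S$ for some $\alpha<\omega_1$. Thus $S=X^*$, which is $(*)$.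

**Step 3: the case $\kappa>\omega_1$.** Here the pieces are handled by the induction hypothesis, and so is a test subspace of density at most $\omega_1$.

Each $V_\alpha\subset P_{\alpha+1}X$ has density less than $\kappa$, so $(*)$ holds for $V_\alpha$ with some $M_\alpha$. Let $M=\bigcup_\alpha M_\alpha$, which is linearly dense in $X$. Let $f\in X^*$. As $f$ is nonzero at only countably many elements of each $M_\alpha$, it suffices to show that $\{\alpha:f|_{V_\alpha}\ne0\}$ is countable. If not, choose $\theta_\xi$ $(\xi<\omega_1)$ strictly increasing in this set, $x_\xi\in V_{\theta_\xi}$ with $f(x_\xi)=1$, and let $Z=\overline{\operatorname{span}}\{x_\xi:\xi<\omega_1\}$. As $\operatorname{dens}Z\le\omega_1<\kappa$, $Z$ satisfies $(*)$, and $B_{Z^*}$ is Corson. Put $F_\xi=(f\circ P_{\theta_\xi})|_Z\in\|f\|B_{Z^*}$. By the first fact of Step 1,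
$$F_\xi(x_\eta)=1\ \text{ if }\eta<\xi,\qquad F_\xi(x_\eta)=0\ \text{ if }\eta\ge\xi.$$
So $F_\xi\to f|_Z$ as $\xi\to\omega_1$ at each $x_\eta$ and, by boundedness, in the $w^*$-topology. On the other hand, for each $\zeta<\omega_1$ the functional $f|_Z$ is not in the closure of $\{F_\xi:\xi<\zeta\}$: evaluate at $x_\zeta$, where all these $F_\xi$ are $0$ and $f$ is $1$. Every countable subset of $\{F_\xi:\xi<\omega_1\}$ is contained in such a set. This contradicts the countable tightness of $\|f\|B_{Z^*}$. Hence $(*)$ holds for $X$, the induction is complete, and Theorem B is proved. $\square$
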